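\title{A polynomial-time approximation scheme for edge-disjoint paths in complete graphs}

\begin{abstract}
In the maximum edge-disjoint paths problem one is given a graph and a multiset of vertex pairs, and one wants to join as many of the pairs as possible by pairwise edge-disjoint paths. We show that the problem has a deterministic polynomial-time approximation scheme in complete graphs, and more generally in $n$-vertex graphs of minimum degree at least $(\frac12+\kappa)n$ for fixed $\kappa>0$. Consequently the problem in complete graphs is APX-hard if and only if $\mathrm P=\mathrm{NP}$. The main step is an algorithm that, for fixed $\alpha>0$, comes within $\alpha n^2$ of the optimum on every $n$-vertex graph. It solves a linear program in which paths of length two between heavily requested pairs are modeled by a matching polytope, rounds the matching part with small error in cut norm, and rounds the remaining paths by a derandomized nibble. The regularity lemma, applied to a dual solution, enters only the analysis.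
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance of the \emph{maximum edge-disjoint paths problem} (MEDP) is a pair $(G,\mathcal R)$, where $G=(V,E)$ is an undirected connected graph and $\mathcal R$ is a multiset of unordered pairs of vertices, the \emph{requests}. A feasible solution chooses some of the requests and, for each chosen request $\{s,t\}$, a path in $G$ joining $s$ and $t$, in such a way that no two of the paths share an edge. The chosen requests are \emph{accepted}, and the goal is to accept as many as possible; $\mathrm{OPT}$ denotes the maximum. In \emph{MEDP in complete graphs}, $G$ is a complete graph $K_n$ and $\mathcal R$ is arbitrary.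

A \emph{polynomial-time approximation scheme} (PTAS) is a family of algorithms, one for each fixed $\epsilon>0$, such that the algorithm for $\epsilon$ runs in time polynomial in the input size and accepts at least $\mathrm{OPT}/(1+\epsilon)$ requests. It is an FPTAS if a single algorithm does this in time polynomial in the input size and in $1/\epsilon$. The class APX consists of the NP optimization problems that have a polynomial-time approximation algorithm with constant ratio. A \emph{PTAS-reduction} from $\Pi$ to $\Pi'$ consists of maps $f,g$, computable in polynomial time for each fixed $\epsilon$, and a positive function $c$, such that $f(x,\epsilon)$ is an instance of $\Pi'$ for each instance $x$ of $\Pi$, and $g(x,y,\epsilon)$ is a $(1+\epsilon)$-approximate solution of $x$ whenever $y$ is a $(1+c(\epsilon))$-approximate solution of $f(x,\epsilon)$. Thus a PTAS for $\Pi'$ yields a PTAS for $\Pi$. A problem is \emph{APX-hard} if every problem in APX has a PTAS-reduction to it. If $\mathrm P\ne\mathrm{NP}$, an APX-hard problem has no PTAS.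

MEDP in general undirected graphs is known to be APX-hard. MEDP in complete graphs is NP-hard, and \cite{greedy} leaves open whether it is APX-hard, so that a PTAS might still exist. We answer both questions.

\begin{theorem}\label{thm:ptas}
MEDP in complete graphs has a deterministic PTAS. More generally, for each fixed $\kappa>0$, so does MEDP restricted to $n$-vertex graphs of minimum degree at least $(\frac12+\kappa)n$.
\end{theorem}

\begin{theorem}\label{thm:additive}
For each fixed $\alpha\in(0,1)$ there is a deterministic polynomial-time algorithm which, for MEDP on every $n$-vertex graph, accepts at least $\mathrm{OPT}-\alpha n^2$ requests.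
\end{theorem}

\begin{corollary}\label{cor:apx}
\begin{enumerate}
\item[(i)] MEDP in complete graphs is APX-hard under PTAS-reductions if and only if $\mathrm P=\mathrm{NP}$. In particular, if $\mathrm P\ne\mathrm{NP}$, it is not APX-hard and has a PTAS.
\item[(ii)] MEDP in complete graphs has no FPTAS unless $\mathrm P=\mathrm{NP}$.
\end{enumerate}
\end{corollary}

Which answer should one expect? The simplest instances in $K_n$ are trivial. If no pair is requested twice, every request takes its own edge. If only one pair $\{s,t\}$ is requested, $\mu$ times, then $\min(\mu,n-1)$ requests are accepted: $s$ has $n-1$ edges, and the edge $st$ together with the $n-2$ paths $s,w,t$ uses them all. The difficulty comes from repeated requests that compete for the edges nobody asked for, and this competition can imitate any graph. Let $G_0$ be a graph on $V$ with $\bar m$ nonadjacent pairs and with requests only on nonadjacent pairs. Add one further request for every nonadjacent pair and pass to the complete graph on $V$. Lemma~\ref{lem:direct} below shows that the new requests may be assumed to occupy exactly the missing edges, so that the new optimum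 is $\bar m$ plus the optimum in $G_0$. One might guess from this that complete graphs inherit the hardness of approximation of general graphs.

The additive term $\bar m$ defeats the guess, because it dilutes any relative gap present in $G_0$, and the dilution cannot be avoided. If the optimum in $K_n$ is of order $n^2$, then a relative gap is an additive gap of order $n^2$, which Theorem~\ref{thm:additive} excludes. If the optimum is a small multiple of $n^2$, then most edges are free, and the only real constraint is that a vertex cannot be an end of more paths than it has edges; this bound is computable and is almost attained by a greedy algorithm. Section~\ref{sec:small} proves the last claim and derives Theorem~\ref{thm:ptas} and Corollary~\ref{cor:apx} from Theorem~\ref{thm:additive}.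

The rest of the paper proves Theorem~\ref{thm:additive}. Section~\ref{sec:residual} removes the paths of length one and explains why the paths of length two split into two kinds that need different treatment. Sections~\ref{sec:nibble}, \ref{sec:spread} and~\ref{sec:round} prove the three lemmas on which the algorithm rests, and Section~\ref{sec:proof} assembles them.

\section{Conventions and tools}\label{sec:tools}

Graphs are simple, $n=|V|$, and the length of a path is its number of edges. A request $\{s,s\}$ is accepted with the trivial path; accepting all of these adds the same number to the optimum and to the output of an algorithm, which preserves both kinds of guarantee. So we assume $s\ne t$ for every request $\{s,t\}$, which we write $st$, and we let $\mu(st)$ be its multiplicity in $\mathcal R$. Paths joining $s$ and $t$ use distinct edges at $s$, so at most $n-1$ requests on one pair can be accepted, and we replace $\mu$ by $\min(\mu,n-1)$. Then $|\mathcal R|\le n^3$, and instances with $n$ below a constant are solved by exhaustive search. ``Polynomial'' means polynomial for fixed values of the parameters $\epsilon,\alpha,\kappa$.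 Decreasing a parameter only strengthens the theorems, so we take all parameters rational, and all numbers that occur in the algorithms are rational. We write $z^+=\max(z,0)$ and use twice that, since $(z-2a)^2\ge0$,
\begin{equation}\label{eq:amgm}
z^+\le a+\frac{z^2}{4a}\qquad\text{for real } z \text{ and } a>0 .
\end{equation}

The \emph{matching polytope} of a graph is the convex hull of the indicator vectors of its matchings; its vertices are these vectors. A \emph{separation algorithm} for a polytope given by inequalities decides whether a rational point lies in it and, if not, returns a violated inequality.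

\begin{theorem}[Edmonds; Padberg and Rao \cite{pr}]\label{thm:matching}
A maximum matching of a graph can be found in polynomial time. The matching polytope is the set of vectors $m\ge0$ on the edges with $\sum_{f\ni v}m_f\le1$ for every vertex $v$ and $\sum_{f\subseteq S}m_f\le(|S|-1)/2$ for every vertex set $S$ of odd size. These inequalities have a polynomial-time separation algorithm.
\end{theorem}

\begin{theorem}[{\cite[Chapter 6]{gls}}]\label{thm:gls}
For a rational polytope given by inequalities of polynomial encoding length with a polynomial-time separation algorithm, one can in polynomial time optimize a linear function exactly, and write a given rational point of the polytope as a rational convex combination of at most $(\text{dimension}+1)$ vertices \cite[Theorem 6.5.11]{gls}.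
\end{theorem}

For a set $W$ of vertex pairs and disjoint nonempty sets $X,Y\subseteq V$, the density $d_W(X,Y)$ is the fraction of the pairs in $X\times Y$ that belong to $W$. For disjoint $A,A'$ the pair $\{A,A'\}$ is \emph{$\rho$-regular} for $W$ if $|d_W(X,Y)-d_W(A,A')|\le\rho$ whenever $X\subseteq A$, $Y\subseteq A'$, $|X|>\rho|A|$ and $|Y|>\rho|A'|$. We use Szemer\'edi's regularity lemma for colored graphs \cite[Theorem 1.18]{ks} in the standard form with a lower bound on the number of parts, which is obtained by starting from an arbitrary partition into many parts.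

\begin{theorem}[Regularity lemma]\label{thm:reg}
For $\rho\in(0,1)$ and an integer $\chi\ge1$ there is $T$ such that for $n\ge T$ and every coloring of $E(K_n)$ with $\chi$ colors there is a partition $V=V_0\cup\dots\cup V_k$ with $1/\rho\le k\le T$, $|V_0|\le\rho n$ and $|V_1|=\dots=|V_k|$, in which all but at most $\rho k^2$ of the pairs $\{V_i,V_j\}$, $1\le i<j\le k$, are $\rho$-regular for every color class.
\end{theorem}

\noindent\emph{Duality.} For a linear program $\max\{\mathbf 1^Tz: Az\le b,\ z\ge0\}$, every $w\ge0$ with $A^Tw\ge\mathbf 1$ gives the upper bound $b^Tw$ (weak duality), and if the program is feasible and bounded, some such $w$ attains the maximum (strong duality).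

\medskip\noindent\emph{Conditional expectations.} Let $X_1,\dots,X_m$ be independent two-valued random variables with rational probabilities, and let $\Phi$ be a function of them. The expectation of $\Phi$ given $X_1,\dots,X_{i-1}$ is a weighted mean of the two values it can take once $X_i$ is also fixed. So we can fix the variables one at a time without decreasing the conditional expectation, and we end at an outcome with $\Phi\ge\mathbb E\Phi$; in the same way we can reach $\Phi\le\mathbb E\Phi$. Suppose $\Phi$ is an explicit sum of polynomially many terms, each a rational constant times a product of functions of single, distinct variables. Then the conditional expectation of a term is the product of those of its factors, and the procedure takes polynomial time.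

\medskip\noindent\emph{Cut norm.} We identify a function on $\binom V2$ with a symmetric $V\times V$ matrix $A$ with zero diagonal, and put $\|A\|_\square=\max_{X,Y\subseteq V}\bigl|\sum_{v\in X,\,w\in Y}A_{vw}\bigr|$. Two capacity functions are close in this norm if they place about the same total capacity between any two vertex sets. Since $|1_X^TA1_Y|\le\|1_X\|\,\|1_Y\|\,\|A\|_{\mathrm{op}}$, where $\|A\|_{\mathrm{op}}$ is the largest absolute value of an eigenvalue,
\begin{equation}\label{eq:cutop}
\|A\|_\square\le n\|A\|_{\mathrm{op}} .
\end{equation}

\section{The degree bound, and from additive to relative error}\label{sec:small}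

For a multiset $H$ of requests let $d_H(v)$ be the number of its elements that contain $v$. Let $B$ be the maximum size of a sub-multiset $H\subseteq\mathcal R$ with $d_H(v)\le d_G(v)$ for all $v$. The accepted requests of a feasible solution satisfy these constraints, since the paths ending at $v$ use distinct edges at $v$. Hence $\mathrm{OPT}\le B$.

\begin{lemma}\label{lem:degree}
The number $B$ and a multiset $H$ attaining it can be computed in polynomial time.
\end{lemma}

\begin{proof}
Build an auxiliary graph with $d_G(v)$ copies of each vertex $v$ and, for each element $r=st$ of $\mathcal R$, two adjacent nodes $r_s,r_t$, where $r_s$ is joined to all copies of $s$ and $r_t$ to all copies of $t$. Given $H$ with $d_H\le d_G$, match $r_s$ and $r_t$ to distinct unused copies for $r\in H$, and to each other for $r\notin H$; this matching has $2|H|+(|\mathcal R|-|H|)=|\mathcal R|+|H|$ edges. Conversely, take a maximum matching. If exactly one of $r_s,r_t$ is matched to a copy, replace that edge by $r_sr_t$; the size does not change. If neither is matched to a copy, then $r_sr_t$ is in the matching by maximality. Now the size is $|\mathcal R|+|H|$,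 where $H$ consists of the $r$ with both nodes matched to copies, and $d_H\le d_G$. So the maximum matching has size $|\mathcal R|+B$ and yields an optimal $H$; apply Theorem~\ref{thm:matching}.
\end{proof}

When is $B$ nearly attained? A greedy routing can get stuck at a terminal $s$ for two reasons: the requests at $s$ need all edges at $s$, or paths of other requests pass through $s$ too often. We remove the first danger by discarding a few requests, so that every vertex keeps a reserve of a constant fraction of its edges, and the second by capping the number of paths through any vertex. The cap is affordable because the total number of paths is small compared with $n^2$.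

\begin{lemma}\label{lem:small}
Let $\kappa>0$ and $\epsilon\in(0,1)$. There are $c_0\in(0,1)$ and $n_0$ such that the following holds for $n\ge n_0$. If $G$ has minimum degree at least $(\frac12+\kappa)n$ and $H$ is a multiset of $m\le c_0n^2$ requests with $d_H\le d_G$, then at least $(1-\epsilon)m$ requests of $H$ can be routed edge-disjointly, in polynomial time.
\end{lemma}

\begin{proof}
Let $\sigma=\epsilon/4$, $\omega=\min(\sigma,\kappa)/100$, $c_0=\omega^2/8$ and $n_0=2/\omega$. Note that $n_0\ge 800/\epsilon$ and that $\omega n\ge2$ for $n\ge n_0$.

\medskip\noindent\emph{Trimming.} At each vertex $v$ with $d_H(v)>(1-\sigma)d_G(v)$ delete requests until at most $(1-\sigma)d_G(v)$ remain at $v$; this takes at most $\sigma d_G(v)+1$ deletions. For such $v$ we have $d_G(v)\le\frac43d_H(v)$, as $\sigma\le\frac14$, and $1\le\frac2nd_G(v)$. So the number of deleted requests is at most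
\[
\tfrac43\bigl(\sigma+\tfrac2n\bigr)\sum_vd_H(v)=\tfrac83\bigl(\sigma+\tfrac2n\bigr)m=\bigl(\tfrac23\epsilon+\tfrac{16}{3n}\bigr)m\le\epsilon m .
\]
Let $H'$ be what remains. We route all of $H'$.

\medskip\noindent\emph{Routing.} We treat the requests one at a time, use paths of length at most $4$, and keep $p(v)\le\omega n$ for all $v$, where $p(v)$ is the number of paths built so far that have $v$ as an internal vertex. The number of used edges at $v$ is at most $d_{H'}(v)+2p(v)$. Let $S=\{v:d_{H'}(v)\ge\omega n\}$; then $|S|\le2m/(\omega n)\le2c_0n/\omega$. Call $v$ \emph{saturated} if $p(v)>\omega n-1$. Since $\sum_vp(v)\le3m\le3c_0n^2$ and $\omega n-1\ge\omega n/2$, at most $6c_0n/\omega$ vertices are saturated. Let $X$ be the union of $S$ and the set of saturated vertices; $|X|\le8c_0n/\omega=\omega n$. We avoid $X$ when choosing internal vertices.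

Let $st$ be the next request and $X'=X\cup\{s,t\}$, so $|X'|\le\omega n+2\le2\omega n$. At $s$ there are at least $\sigma d_G(s)-2\omega n\ge(\frac\sigma2-2\omega)n\ge48\omega n$ unused edges, so there is an unused edge $sa$ with $a\notin X'$. The same count at $t$ gives an unused edge $tb$ with $b\notin X'$. If $a=b$, use the path $s,a,t$. Otherwise $a$ and $b$ have at least $d_G(a)+d_G(b)-n\ge2\kappa n\ge200\omega n$ common neighbors. Since $a,b\notin S$, each of them has at most $\omega n+2\omega n$ used edges. So at most $2\omega n+6\omega n$ common neighbors $c$ lie in $X'$ or have $ac$ or $bc$ used, and some common neighbor $c$ has neither defect. Use the path $s,a,c,b,t$. Its internal vertices were unsaturated, so $p\le\omega n$ persists.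
\end{proof}

\begin{remark}
Both hypotheses are needed. Take two copies of $K_{n/2}$ joined by one edge, and let $H$ be a perfect matching between the copies: the minimum degree is $\frac n2-1$, $m=\frac n2$, and only one request can be routed. In $K_n$ with $n$ even, request each pair of a perfect matching $n-1$ times: then $B=\binom n2$, but all paths except at most $\frac n2$ have length at least $2$, so $\mathrm{OPT}\le\frac n2+\frac12\binom n2$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:ptas} from Theorem~\ref{thm:additive}]
We may assume $\epsilon\le1$; then $(1-\frac\epsilon2)(1+\epsilon)=1+\frac\epsilon2(1-\epsilon)\ge1$, so it suffices to accept $(1-\frac\epsilon2)\mathrm{OPT}$ requests. Let $c_0,n_0$ be given by Lemma~\ref{lem:small} for $\kappa$ and $\epsilon/2$. If $n<n_0$ or $c_0n^2<1$, use exhaustive search. Otherwise compute $B$ and an optimal $H$ by Lemma~\ref{lem:degree}.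

If $B\le c_0n^2$, Lemma~\ref{lem:small} routes at least $(1-\frac\epsilon2)B\ge(1-\frac\epsilon2)\mathrm{OPT}$ requests of $H$.

If $B>c_0n^2$, Lemma~\ref{lem:small} applied to any $\lfloor c_0n^2\rfloor\ge c_0n^2/2$ requests of $H$ shows that $\mathrm{OPT}\ge c_0n^2/4$. The algorithm of Theorem~\ref{thm:additive} with $\alpha=\epsilon c_0/8$ accepts at least $\mathrm{OPT}-\frac\epsilon2\cdot\frac{c_0n^2}4\ge(1-\frac\epsilon2)\mathrm{OPT}$ requests.

All steps are deterministic and polynomial for fixed $\epsilon,\kappa$. For $n\ge4$ the graph $K_n$ has minimum degree $n-1\ge\frac34n$, which is the case $\kappa=\frac14$.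
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:apx}]
(i) The problem MAX-3SAT is in APX, and by the PCP theorem it has no PTAS unless $\mathrm P=\mathrm{NP}$. If MEDP in complete graphs is APX-hard, then MAX-3SAT has a PTAS-reduction to it, hence a PTAS by Theorem~\ref{thm:ptas}, and so $\mathrm P=\mathrm{NP}$. Conversely, if $\mathrm P=\mathrm{NP}$, every problem in APX can be solved exactly in polynomial time. Let $f$ map every instance to one fixed instance of MEDP in complete graphs and let $g$ ignore $y$ and return an optimal solution of $x$; this is a PTAS-reduction.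

(ii) Without requests $\{s,s\}$ every accepted request uses an edge, so $\mathrm{OPT}\le\binom n2<n^2$. An FPTAS run with $\epsilon=1/n^2$ accepts at least $\mathrm{OPT}(1-1/n^2)>\mathrm{OPT}-1$ requests, hence exactly $\mathrm{OPT}$, and so solves an NP-hard problem in polynomial time.
\end{proof}

\section{The residual instance: rigid and flexible paths}\label{sec:residual}

From now on $G$ is an arbitrary graph. A path of length one is the cheapest way to accept a request, and an exchange argument shows that it is never wrong to take it.

\begin{lemma}\label{lem:direct}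
Let $F_1=\{st\in E(G):\mu(st)\ge1\}$. Some optimal solution routes, for every $st\in F_1$, one request $st$ by the edge $st$.
\end{lemma}

\begin{proof}
Call a pair $st\in F_1$ \emph{direct} in a solution if some request $st$ is routed by the edge $st$. Take an optimal solution with the largest number of direct pairs, and suppose $st\in F_1$ is not direct. If the edge $st$ is used, let $Q$ be the path that uses it. An $s$--$t$ path containing the edge $st$ is that edge itself, so $Q$ joins another pair and has length at least $2$.

Suppose first that some request $st$ is accepted, by a path $P$, which has length at least $2$. Reroute this request on the edge $st$. If $Q$ exists, replace the edge $st$ in $Q$ by $P$; the result is a walk between the ends of $Q$, and we route the request of $Q$ by a path contained in it, which uses only edges of $P$ and of $Q$ other than $st$. Suppose next that no request $st$ is accepted. Then $Q$ exists, since otherwise we could accept one more request; drop $Q$ and accept a request $st$ on its edge.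

In both cases the number of accepted requests is unchanged, $st$ becomes direct, and no direct pair is lost, because only paths of length at least $2$ were changed. This contradicts the choice of the solution.
\end{proof}

The \emph{residual instance} has the graph $G_0=(V,E_0)$ with $E_0=E(G)\setminus F_1$ and the multiplicities $\nu=\mu-1$ on $F_1$ and $\nu=\mu$ on all other pairs. Let $\mathrm{OPT}_0$ be its optimum. A residual solution together with the edges of $F_1$ is a solution, so Lemma~\ref{lem:direct} gives $\mathrm{OPT}=|F_1|+\mathrm{OPT}_0$. Let $F_0=\{st:\nu(st)\ge1\}$. An edge of $E_0$ has $\mu=0$, so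
\[
F_0\cap E_0=\emptyset ,
\]
and every path of a residual solution has length at least $2$.

We look for a residual solution of size $\mathrm{OPT}_0-\alpha n^2$. At most $|E_0|/L$ paths of a solution are longer than $L$, so for a large constant $L$ we may ignore them. A solution is then a matching in a hypergraph with edges of bounded size: its vertices are the elements of $E_0$ and the requests, and each hyperedge consists of a request and the edges of a path for it. The fractional relaxation, which puts a weight $x_P$ on each path, is a linear program of polynomial size. A fractional matching can be rounded with small loss when any two vertices lie together in hyperedges of small total weight (Section~\ref{sec:nibble}). This suggests spreading the flow $x(st)$ of each pair over a constant fraction of the roughly $n^{q-1}$ conceivable paths of length $q$. For $q=2$ this may not be enough. The two edges $sw,wt$ determine the path $s,w,t$, whose weight is at best about $x(st)/n$, and this is not small when $x(st)$ is of order $n$. The obstacle is real.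

\begin{example}\label{ex:triangles}
Let $n=6p$. Let $A$ be the union of $p$ disjoint triples, let $|W|=3p$, let $G_0$ be the complete bipartite graph between $A$ and $W$, and let $\nu=3p$ on the three pairs inside each triple. The edges of $G_0$ split into $\sigma=3p^2$ stars with three edges, one for each triple $\{a,b,c\}$ and each $w\in W$. Give weight $\frac12$ to each of the paths $a,w,b$ and $b,w,c$ and $c,w,a$ in each star. Every edge has load $1$, every pair receives $\frac32p\le\nu$, and the total weight is $\frac32\sigma$. An integral solution has at most one path of length $2$ in each star, and its other paths have length at least $4$ by parity. With $j\le\sigma$ paths of length $2$ it has at most $j+(3\sigma-2j)/4\le\frac54\sigma$ paths. The gap is $\sigma/4=n^2/48$.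
\end{example}

What saves the situation is that a path of length two is a pair of edges, so that these paths form a graph on the vertex set $E_0$, and for graphs Theorem~\ref{thm:matching} describes the integral solutions exactly. In the example this graph is a disjoint union of $\sigma$ triangles, and the missing constraints are their odd-set inequalities.

Fix integers $C\ge1$ and $L\ge3$. A pair $st\in F_0$ is \emph{heavy} if $\nu(st)\ge C$ and \emph{light} otherwise. A path of length $2$ joining a heavy pair is \emph{rigid}. The \emph{flexible} paths of $st\in F_0$ are the elements of $\mathcal P_{st}$, the set of $s$--$t$ paths in the complete graph on $V$ whose length $q$ satisfies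
\[
3\le q\le L\quad\text{if $st$ is heavy},\qquad 2\le q\le L\quad\text{if $st$ is light}.
\]
Let $\Gamma$ be the graph with vertex set $E_0$ that has, for each heavy pair $st$ and each $w$ with $sw,wt\in E_0$, an edge $(st,w)$ of \emph{color} $st$ joining $sw$ and $wt$. Two elements of $E_0$ with exactly one common vertex determine $w$ and $st$, so $\Gamma$ is simple, and $|E(\Gamma)|\le n^3/2$. Edge-disjoint routings of residual requests by rigid paths correspond exactly to matchings of $\Gamma$ with at most $\nu(st)$ edges of each color $st$. For a vector $m$ on $E(\Gamma)$ put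
\[
|m|=\sum_fm_f,\qquad m(e)=\sum_{f\ni e}m_f\quad(e\in E_0),\qquad m(st)=\sum_wm_{(st,w)}\quad(st\text{ heavy}).
\]
These are the total weight, the load on an edge of $G_0$, and the consumption of the budget $\nu(st)$; no confusion arises since $F_0\cap E_0=\emptyset$. We identify matchings with their indicator vectors. A matching of $\Gamma$ has at most $|E_0|/2\le n^2/4$ edges.

The algorithm solves a linear program with a point $m$ of the matching polytope of $\Gamma$ for the rigid paths and a flow $x$ on the flexible paths. It rounds $m$ to a matching $M$. This changes the capacity left for $x$ from the fractional function $1-m(e)$ to the indicator of the set $U$ of edges not covered by $M$, and $x$ need not fit into $U$. Lemma~\ref{lem:round} makes the change small in cut norm. Lemma~\ref{lem:spread} shows that after such a change $U$ supports a flexible flow of almost the same value that is moreover spread out. Lemma~\ref{lem:nibble} rounds that flow.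

\section{A deterministic nibble}\label{sec:nibble}

Let $w\ge0$ be weights on the edges of a hypergraph. The \emph{degree} of a vertex $v$ is $\sum_{f\ni v}w(f)$ and the \emph{codegree} of $u\ne v$ is $\sum_{f\ni u,v}w(f)$. If all degrees are at most $1$, $w$ is a fractional matching. On a disjoint union of triangles with $w=\frac12$ the largest matching has only two thirds of the weight; there the codegrees are $\frac12$. With small codegrees there is no such loss.

\begin{lemma}\label{lem:nibble}
For an integer $r\ge2$ and a rational $\epsilon\in(0,1)$ there are $A,\zeta^*>0$ such that the following can be done in polynomial time. Given a hypergraph with $N$ vertices and edge sizes in $[2,r]$, a rational $\zeta\in(0,\zeta^*]$, and rational weights $w\ge0$ on the edges with all degrees at most $1$ and all codegrees at most $\zeta$, find a matching with at least $(1-\epsilon)\sum_fw(f)-A\sqrt\zeta\,N$ edges.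
\end{lemma}

Choosing each edge $f$ with probability $w(f)$ produces too many conflicts. We choose with probability $pw(f)$ for a small constant $p$, so that a chosen edge meets another one with probability at most $rp$. We keep the conflict-free edges, delete all touched vertices, and rescale the surviving weights so that the expected total is $(1-p)$ times the old one. The codegree condition makes the new degrees concentrated, so that they are at most about $1$, and we repeat a constant number of times. To derandomize, we combine the gain of one round and the value of what is left for later rounds into one potential.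

\begin{proof}
Let $p=\epsilon/(3r)$, $t=\lceil p^{-1}\ln(3/\epsilon)\rceil$, $\zeta^*=2^{-t}/(2r^2)$, and define $\beta_t=0$ and $\beta_i=p(1-rp)+(1-p)\beta_{i+1}$ for $i<t$. The number $\beta_i$ is the fraction of the current weight that rounds $i,\dots,t-1$ will collect. Summing the geometric series, $\beta_i=(1-rp)(1-(1-p)^{t-i})\in[0,1]$, and $\beta_0\ge(1-\frac\epsilon3)^2\ge1-\epsilon$ because $(1-p)^t\le e^{-pt}\le\frac\epsilon3$.

We perform rounds $i=0,\dots,t-1$. At the start of round $i$ we have weights $w$ with total $W_i$, degrees $d(v)\le1$ and codegrees at most $\zeta_i=2^i\zeta$; note $r^2\zeta_i\le\frac12$.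

\medskip\noindent\emph{The random experiment.} Choose each edge $e$ independently with probability $pw(e)$, and let $X_e$ be the indicator of this event. Let $V'$ be the set of vertices that lie in no chosen edge. A \emph{pick} is a chosen edge that meets no other chosen edge; picks are pairwise disjoint and disjoint from $V'$. For a vertex set $S$ let
\[
\psi(S)=\Pr[S\subseteq V']=\prod_{e\cap S\ne\emptyset}(1-pw(e))\ \ge\ 1-p\sum_{v\in S}d(v).
\]
Thus $\psi(f)\ge1-rp\ge\frac23$ for an edge $f$, and $\psi(v)\ge1-p$ for a vertex $v$. Put
\[
w'(f)=\frac{(1-p)w(f)}{\psi(f)}\,1[f\subseteq V'],\qquad W'=\sum_fw'(f),\qquad d'(v)=\sum_{f\ni v}w'(f),\qquad c_v=\frac{(1-p)d(v)}{\psi(v)}\le1 .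
\]
An edge $e$ is a pick with probability at least $pw(e)\psi(e)$, so the expected number of picks is at least $p(1-rp)W_i$. Also $\mathbb Ew'(f)=(1-p)w(f)$, so $\mathbb EW'=(1-p)W_i$ and $\mathbb Ed'(v)=(1-p)d(v)=c_v\psi(v)$. Since $d'(v)=0$ for $v\notin V'$, the number $c_v$ is the expected new degree of $v$ given that $v$ survives.

\medskip\noindent\emph{Concentration of the new degrees.} For edges $f,g$ we have $\psi(f\cup g)=\psi(f)\psi(g)/\psi_{fg}$, where $\psi_{fg}$ is the product of $1-pw(e)$ over the edges $e$ that meet both $f$ and $g$. Hence
\[
\mathbb E[d'(v)^2]=(1-p)^2\sum_{f,g\ni v}\frac{w(f)w(g)}{\psi_{fg}} .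
\]
Let $f\cap g=\{v\}$. The edges $e\ni v$ contribute $\psi(v)$ to $\psi_{fg}$. Every other edge meeting both contains some $u\in f\setminus v$ and some $u'\in g\setminus v$, and $u\ne u'$; these edges have total weight at most $z=r^2\zeta_i\le\frac12$ and contribute a factor at least $1-z\ge(1+2z)^{-1}$. For the remaining pairs $f,g\ni v$ we use $\psi_{fg}\ge\psi(f)\ge\frac23$. Such $f,g$ share a vertex $u\ne v$; this includes $f=g$, because edges have at least two vertices. The sum of $w(f)w(g)$ over these pairs is at most $\sum_{f\ni v}w(f)\sum_{u\in f\setminus v}\zeta_i\le r\zeta_i$. Therefore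
\[
\mathbb E[d'(v)^2]\le c_v^2\psi(v)(1+2r^2\zeta_i)+2r\zeta_i ,
\]
where we used $(1-p)^2d(v)^2/\psi(v)=c_v^2\psi(v)$. Expanding the square,
\[
\mathbb E\bigl[1_{v\in V'}(d'(v)-c_v)^2\bigr]=\mathbb E[d'(v)^2]-2c_v\cdot c_v\psi(v)+c_v^2\psi(v)\le2r^2\zeta_i+2r\zeta_i\le4r^2\zeta_i .
\]

\medskip\noindent\emph{The potential.} The new degrees may exceed $1$, and the excess weight must be discarded. The excess $(d'(v)-1)^+$ is not a polynomial in the $X_e$, so we bound it by a quadratic through \eqref{eq:amgm}. Let $a$ be a rational in $[r\sqrt{\zeta_i},2r\sqrt{\zeta_i}]$, and put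
\[
Y=\sum_v1_{v\in V'}\Bigl[a+\frac{(d'(v)-c_v)^2}{4a}\Bigr],\qquad \Phi=\#\text{picks}+\beta_{i+1}(W'-Y).
\]
Then $\mathbb EY\le(a+r^2\zeta_i/a)N\le3r\sqrt{\zeta_i}\,N$, and by the recursion for $\beta_i$ we get $\mathbb E\Phi\ge\beta_iW_i-3r\sqrt{\zeta_i}\,N$. After the squares are expanded, $\Phi$ is a rational combination of polynomially many indicators, of the events ``$e$ is a pick'', $v\in V'$, $f\subseteq V'$ and $f\cup g\subseteq V'$. Each is a product of factors $X_e$ or $1-X_e$ in distinct variables. The method of conditional expectations finds an outcome with $\Phi\ge\mathbb E\Phi$.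

\medskip\noindent\emph{The next round.} Keep the picks of this outcome. Put $D(v)=\max(1,d'(v))$ and $w''(f)=w'(f)/\max_{v\in f}D(v)$, a weighting of the edges inside $V'$. Its degree at $v$ is at most $d'(v)/D(v)\le1$, and its codegrees are at most $\frac32\zeta_i\le\zeta_{i+1}$ since $w''\le\frac32w$. From $1-1/\max_{v\in f}D(v)\le\sum_{v\in f}(1-1/D(v))$ and $d'(v)(1-1/D(v))=(d'(v)-1)^+$ we obtain, for $W_{i+1}=\sum_fw''(f)$,
\[
W'-W_{i+1}\le\sum_{v\in V'}(d'(v)-1)^+\le\sum_{v\in V'}(d'(v)-c_v)^+\le Y ,
\]
using $c_v\le1$ and \eqref{eq:amgm}. Thus the picks of round $i$ number at least $\beta_iW_i-\beta_{i+1}W_{i+1}-3r\sqrt{\zeta_i}\,N$. We continue with $w''$; later picks lie inside $V'$ and so avoid the earlier ones.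

The sum over the rounds telescopes, and $\beta_t=0$. The picks form a matching of size at least $\beta_0W_0-A\sqrt\zeta\,N$ with $A=3r\sum_{i<t}2^{i/2}$. A new weight arises from the old ones by sums and products over edges, so one round multiplies the bit lengths by at most a polynomial factor; as $t$ is constant, they remain polynomial.
\end{proof}

\section{Spreading the flexible flow}\label{sec:spread}

For capacities $u:\binom V2\to\mathbb R_{\ge0}$ and demands $h:F_0\to\mathbb R_{\ge0}$ let $\Lambda(u,h)$ be the maximum of $\sum_Px_P$ over all $x\ge0$ on $\bigcup_{st}\mathcal P_{st}$ with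
\[
\sum_{P\ni e}x_P\le u_e\quad\Bigl(e\in\tbinom V2\Bigr),\qquad x(st):=\sum_{P\in\mathcal P_{st}}x_P\le h_{st}\quad(st\in F_0).
\]
For $K>0$ let $\Lambda_K(u,h)$ be the maximum under the additional \emph{spread constraints}
\[
x_P\le Kn^{-(q-1)}x(st)\qquad\text{for } P\in\mathcal P_{st}\text{ of length } q .
\]
They say that no path carries more than $K$ times the share it would get if the flow of $st$ were divided evenly among $n^{q-1}$ paths. For a set $U$ of pairs we write $\Lambda_K(U,h)=\Lambda_K(1_U,h)$.

\begin{lemma}\label{lem:spread}
For $\alpha\in(0,1)$, $L\ge3$ and $C\ge1$ there are $K,\delta>0$ and $n_1$ such that the following holds for $n\ge n_1$. If $U\subseteq E_0$, $\tilde u\ge0$, $\|\tilde u-1_U\|_\square\le\delta n^2$, and $h_{st}\le C$ for all light pairs $st$, then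
\[
\Lambda_K(U,h)\ge\Lambda(\tilde u,h)-\alpha n^2 .
\]
\end{lemma}

The lemma admits paths of length two only for pairs of bounded demand, and it is false otherwise.

\begin{example}\label{ex:hadamard}
Let $p=2^k$ and $n=2p$, with vertices $s_i,t_i$ for $i\in\mathbb F_2^k$. The matrix $H_{ij}=(-1)^{i\cdot j}$ is symmetric and $H^2=pI$. For $i\ne j$ put $s_is_j,t_it_j$ into $U$ if $H_{ij}=1$, and $s_it_j,t_is_j$ if $H_{ij}=-1$. Let $\tilde u=0$ on the pairs $s_it_i$ and $\tilde u=\frac12$ on all other pairs. Then $1_U-\tilde u$ is the Kronecker product of $H$ with its diagonal set to zero, of norm at most $\sqrt p+1$, and the matrix $\frac12\bigl(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\bigr)$, of norm $1$. By \eqref{eq:cutop}, $\|\tilde u-1_U\|_\square\le n(\sqrt p+1)=o(n^2)$. Let the demand be $n$ on each pair $s_it_i$, and allow paths of length two. Weight $\frac14$ on every path $s_i,w,t_i$ respects $\tilde u$, as a pair $vw$ lies on two such paths, one with middle vertex $v$ and one with middle vertex $w$; the value is $n(n-2)/8$. In $U$ every other vertex is adjacent to exactly one of $s_i,t_i$, so $s_i$--$t_i$ paths have length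 at least $3$, and a flow in $U$ has value at most $|U|/3=n(n-2)/12$.
\end{example}

\subsection*{The dual, and the proof in a model case}

It is not clear how to move a flow from $\tilde u$ to $U$ directly. Dual solutions move easily, in the opposite direction. Let $\mathcal D_{st}$ be the polytope of probability vectors $D$ on $\mathcal P_{st}$ with $D(P)\le Kn^{-(q-1)}$ for $P$ of length $q$; its elements are the \emph{spread distributions}. A vector $(x_P)_{P\in\mathcal P_{st}}\ge0$ satisfies the spread constraints if and only if it is zero or $x/x(st)\in\mathcal D_{st}$, that is, if and only if it is a nonnegative combination $\sum_Dz_DD$ of vertices of $\mathcal D_{st}$; then $x(st)=\sum_Dz_D$. In the variables $z$ the program for $\Lambda_K(U,h)$ has only capacity and demand constraints, and it is feasible and bounded. Strong duality gives \emph{lengths} $\ell\ge0$ on $\binom V2$ and \emph{prices} $y\ge0$ on $F_0$ with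
\begin{equation}\label{eq:dualvalue}
\Lambda_K(U,h)=\sum_{e\in U}\ell_e+\sum_{st\in F_0}h_{st}y_{st}
\end{equation}
and, with $\ell(P)=\sum_{e\in P}\ell_e$,
\begin{equation}\label{eq:dual}
\mathbb E_{P\sim D}\,\ell(P)+y_{st}\ge1\qquad\text{for all } st\in F_0,\ D\in\mathcal D_{st};
\end{equation}
the inequality passes from the vertices of $\mathcal D_{st}$ to all its points by linearity. Replacing $y$ by $\min(y,1)$ keeps \eqref{eq:dual} and optimality, so we assume $y\le1$. By weak duality for $\Lambda(\tilde u,h)$, the lemma follows once we find $\hat\ell,\hat y\ge0$ with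
\begin{equation}\label{eq:goal}
\hat\ell(P)+\hat y_{st}\ge1\ \ (st\in F_0,\ P\in\mathcal P_{st}),\qquad \sum_e\tilde u_e\hat\ell_e+\sum_{st}h_{st}\hat y_{st}\le\Lambda_K(U,h)+\alpha n^2 .
\end{equation}
So an inequality on average over spread distributions has to become an inequality for every path, and the new lengths must be simple enough that $\tilde u$ and $1_U$ give them nearly the same cost.

Here is the argument when no partition is needed. Let all pairs be heavy and $L=3$. Suppose $\ell$ takes a bounded number of bounded values on $U$, with level sets $U_r$, and that each $U_r$ is evenly distributed with density $d_r$: every vertex $v$ has $d_rn+o(n)$ neighbors $N_r(v)$ in $U_r$, and $d_r|X||Y|+o(n^2)$ pairs of $X\times Y$ lie in $U_r$ for all $X,Y$. Let $d=\sum_rd_r$ be bounded below. The walks $s,v,w,t$ whose edges lie in $U_{r_1},U_{r_2},U_{r_3}$ are the pairs of $N_{r_1}(s)\times N_{r_3}(t)$ that lie in $U_{r_2}$, so there are $d_{r_1}d_{r_2}d_{r_3}n^2+o(n^2)$ of them. Hence the uniform distribution on the $s$--$t$ paths of length $3$ in $U$ is spread, for any $K>d^{-3}$ and large $n$, and each of its edges lies in $U_r$ with probability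 $d_r/d+o(1)$. The expected length is $3\bar\ell+o(1)$, where $\bar\ell$ is the mean of $\ell$ on $U$, and \eqref{eq:dual} gives $3\bar\ell+y_{st}\ge1-o(1)$. So the constant function $\hat\ell=\bar\ell+o(1)$ and $\hat y=y$ satisfy the first part of \eqref{eq:goal}, and the cost of $\hat\ell$ under $\tilde u$ is $\bar\ell\,|U|=\sum_U\ell$ up to $O(\delta n^2)+o(n^2)$.

For paths of length two the count is $|N_{r_1}(s)\cap N_{r_2}(t)|$, which even distribution does not control for a given pair $st$; this is the failure in Example~\ref{ex:hadamard}. It does control the sum of these counts over an evenly distributed set of pairs $st$, which is a count of triangles. So for light pairs we average the prices $y$ as well. Averaging $y$ preserves the cost $\sum hy$ only among pairs of nearly equal demand, and the bound $h\le C$ lets us sort the light pairs into boundedly many such classes. The regularity lemma reduces the general case to this picture, with $\hat\ell$ constant on the cells of a partition.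

\subsection*{Proof of Lemma~\ref{lem:spread}}

\noindent\emph{Constants.} Let
\[
\tau=\frac\alpha{30(C+1)},\quad\Theta=\Bigl\lceil\frac{10C}\alpha\Bigr\rceil,\quad R=\Bigl\lceil\frac{10}{\alpha\tau}\Bigr\rceil+1,\quad\eta=\frac\alpha{10C\Theta},\quad\xi=\min\Bigl(\frac18,\frac1{4R^2},\frac\tau2\Bigr),
\]
and $\rho=\min\bigl(\alpha/(50RC),\ \xi\eta^{L+1}/(2LR)\bigr)<\frac12$. Here $\tau$ is the mesh for lengths and prices, $\eta$ is the density below which a cell is ignored, and $\xi$ is the relative error of all counts. Let $T$ be given by Theorem~\ref{thm:reg} for $\rho$ and $R+\Theta R+1$ colors, and let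
\[
K=\frac{(2T)^L}{\xi\eta^{L+1}},\qquad\delta=\frac\alpha{10T^2},\qquad n_1=\frac{2TL^2}{\xi\eta^{L+1}}\ge T .
\]
Let $n\ge n_1$, and let $\ell,y$ satisfy \eqref{eq:dualvalue}, \eqref{eq:dual} and $y\le1$.

\medskip\noindent\emph{Coloring and partition.} Since \eqref{eq:dual} only concerns averages, $\ell$ need not be bounded, but few edges of $U$ are long. Let $U'=\{e\in U:\ell_e\le10/\alpha\}$. A flow in $U$ uses paths of length at least $2$, so $\Lambda_K(U,h)\le|U|/2\le n^2$, and \eqref{eq:dualvalue} gives $|U\setminus U'|\le\alpha n^2/10$. For $0\le r<R$ let $U_r=\{e\in U':\lfloor\ell_e/\tau\rfloor=r\}$; these sets partition $U'$. A light pair $st$ with $h_{st}>0$ has \emph{level} $\theta=\lceil10h_{st}/\alpha\rceil\in\{1,\dots,\Theta\}$, so that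
\begin{equation}\label{eq:level}
h_{st}\le\tfrac\alpha{10}\theta\le h_{st}+\tfrac\alpha{10}\le C+1 .
\end{equation}
Let $F_\theta$ be the set of pairs of level $\theta$ and $F_{\theta,r}=\{st\in F_\theta:\lfloor y_{st}/\tau\rfloor=r\}$ for $0\le r<R$; these sets partition $F_\theta$ since $y\le1$. The sets $U_r$ and $F_{\theta,r}$ are pairwise disjoint, because $U\subseteq E_0$ is disjoint from $F_0$. Take them as color classes, give all other pairs one further color, and let $V_0,\dots,V_k$ be the partition of Theorem~\ref{thm:reg}, with $N=|V_1|$. From $n/2\le(1-\rho)n\le kN\le n$ we get $N\ge n/(2T)$, and therefore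
\begin{equation}\label{eq:key}
2LR\rho\le\xi\eta^{L+1},\qquad\frac{L^2}N\le\xi\eta^{L+1},\qquad\frac1{\xi\eta^{L+1}N^{q-1}}\le Kn^{-(q-1)}\ \ (2\le q\le L).
\end{equation}
The last inequality says that the uniform distribution on any set of at least $\xi\eta^{L+1}N^{q-1}$ paths of length $q$ in $\mathcal P_{st}$ is spread.

A \emph{cell} is a pair $ij$ with $1\le i\ne j\le k$; it is \emph{regular} if $\{V_i,V_j\}$ is $\rho$-regular for all colors. Write $d_W(ij)=d_W(V_i,V_j)$. A regular cell is \emph{good} if $d_{U'}(ij)\ge\eta$ and \emph{$\theta$-good} if $d_{F_\theta}(ij)\ge\eta$. For such cells define the rounded averages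
\[
\bar\ell_{ij}=\sum_{r<R}r\tau\,\frac{d_{U_r}(ij)}{d_{U'}(ij)},\qquad\bar y^{\,\theta}_{ij}=\sum_{r<R}r\tau\,\frac{d_{F_{\theta,r}}(ij)}{d_{F_\theta}(ij)} .
\]
We need three facts.

\smallskip
(R1) \emph{If $ij$ is regular, $W$ is a union of at most $R$ color classes, and $f:V_i\to[0,1]$, $g:V_j\to[0,1]$, then $\bigl|\sum_{v,w}f(v)g(w)\bigl(1_W(vw)-d_W(ij)\bigr)\bigr|\le R\rho N^2$.} By the triangle inequality it suffices to prove the bound $\rho N^2$ for one color. The sum is affine in each value of $f$ and $g$, so its absolute value is largest for some $f=1_X$, $g=1_Y$. If $|X|\le\rho N$ or $|Y|\le\rho N$, it is at most $|X||Y|\le\rho N^2$; otherwise regularity bounds it by $\rho|X||Y|$.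

\smallskip
(R2) For a good cell $ij$ call $v\in V_i$ \emph{typical toward $j$} if for every $r$ the number of $U_r$-edges from $v$ to $V_j$ is within $\rho N$ of $d_{U_r}(ij)N$; then the number of $U'$-edges is within $R\rho N$ of $d_{U'}(ij)N$. \emph{At most $2R\rho N$ vertices of $V_i$ are not typical toward $j$.} Indeed, if the set $X$ of vertices with more than $(d_{U_r}(ij)+\rho)N$ such edges had more than $\rho N$ elements, then $X$ and $Y=V_j$ would violate regularity; the same holds for the vertices with too few edges.

\smallskip
(R3) \emph{Let $\Pi,S>0$. Let a uniform random element of a set of size at least $(1-2\xi)\Pi S$ determine a pair $e\in U'$ in a good cell $ij$, such that $e\in U_r$ for at most $(d_{U_r}(ij)/d_{U'}(ij)+\xi)\Pi S$ elements, for each $r$. Then $\mathbb E\,\ell_e\le\bar\ell_{ij}+2\tau$. The same holds with $F_\theta,F_{\theta,r},y,\bar y^{\,\theta}_{ij}$ in place of $U',U_r,\ell,\bar\ell_{ij}$.} For $z\in[0,1]$ we have $\frac{z+\xi}{1-2\xi}-z=\frac{\xi+2\xi z}{1-2\xi}\le4\xi$ as $\xi\le\frac18$, so $\Pr[e\in U_r]\le d_{U_r}/d_{U'}+4\xi$. Since $\ell\le r\tau+\tau$ on $U_r$, we get $\mathbb E\,\ell_e\le\tau+\bar\ell_{ij}+4\xi\sum_{r<R}r\tau\le\tau+\bar\ell_{ij}+4\xi R^2\tau\le\bar\ell_{ij}+2\tau$.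

\medskip\noindent\emph{The new dual solution.} The value $1$ makes every constraint in which it occurs trivial, so we assign it wherever the structure is not under control. For a good cell $ij$ let $X_{ij}$ be the set of vertices of $V_i$ that are typical toward $j$, and let $c_{ij}=c_{ji}=\min(1,\bar\ell_{ij}+3\tau)$. Put $\hat\ell_{vw}=c_{ij}$ if $v\in X_{ij}$, $w\in X_{ji}$ for a good cell $ij$, whether or not $vw\in U$, and $\hat\ell_{vw}=1$ for all other pairs. Put $\hat y_{st}=y_{st}$ for heavy $st$; put $\hat y_{st}=\min(1,\bar y^{\,\theta}_{ij}+3\tau)$ if $st\in F_\theta$ lies in a $\theta$-good cell $ij$; and put $\hat y_{st}=1$ for all other light pairs.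

To check the first part of \eqref{eq:goal}, let $P=(v_0,\dots,v_q)\in\mathcal P_{st}$ with $v_0=s$, $v_q=t$ and $v_a\in V_{i_a}$. We may assume $\hat\ell<1$ on all edges of $P$. Then each cell $i_{a-1}i_a$ is good, $s$ is typical toward $i_1$, $t$ is typical toward $i_{q-1}$, and $\hat\ell(P)=\sum_{a=1}^q(\bar\ell_{i_{a-1}i_a}+3\tau)$. We compare $P$ with the paths in $U'$ that visit the same parts in the same order. Let $\Pi=\prod_{a=1}^qd_{U'}(i_{a-1}i_a)\ge\eta^q$. Below, each of $W_1,\dots,W_q$ is $U'$ or one of the $U_r$, and $d(W_a)=d_{W_a}(i_{a-1}i_a)$.

\medskip\noindent\emph{Feasibility for heavy pairs.} Here $3\le q\le L$. Consider sequences $(v_0',\dots,v_q')$ with $v'_0=s$, $v'_q=t$ and $v'_a\in V_{i_a}$ for $0<a<q$. We claim that the number of those with $v'_{a-1}v'_a\in W_a$ for all $a$ is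
\begin{equation}\label{eq:countheavy}
\prod_{a=1}^qd(W_a)\,N^{q-1}\pm LR\rho N^{q-1}.
\end{equation}
The number is a sum over $v'_1,\dots,v'_{q-1}$ of a product of $q$ indicators. Replace the indicators of $W_2,\dots,W_{q-1}$ one at a time by their densities. When $W_a$ is replaced, fix the $q-3$ variables other than $v'_{a-1},v'_a$; each of the other factors depends on at most one of these two variables, so their product has the form $f(v'_{a-1})g(v'_a)$ with values in $[0,1]$. By (R1) the replacement changes the sum by at most $R\rho N^2\cdot N^{q-3}$. What remains is $\prod_{a=2}^{q-1}d(W_a)N^{q-3}$ times the number of $W_1$-neighbors of $s$ in $V_{i_1}$ times the number of $W_q$-neighbors of $t$ in $V_{i_{q-1}}$; the sum factors in this way because $v'_1$ and $v'_{q-1}$ are different variables, which is where $q\ge3$ is used. By typicality, replacing these two numbers by $d(W_1)N$ and $d(W_q)N$ costs at most $R\rho N^{q-1}$ each. There are $q\le L$ replacements in all.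

At most $\binom{q+1}2N^{q-2}\le L^2N^{q-2}$ sequences have two equal entries. Let $\mathcal T$ be the set of sequences with distinct entries and all edges in $U'$; these are paths in $\mathcal P_{st}$. By \eqref{eq:countheavy} and \eqref{eq:key}, and since $\xi\eta^{L+1}\le\xi\Pi$,
\[
|\mathcal T|\ge(1-2\xi)\Pi N^{q-1}\ge\xi\eta^{L+1}N^{q-1},
\]
so the uniform distribution $D$ on $\mathcal T$ is spread. By \eqref{eq:countheavy} again, the $a$-th edge lies in $U_r$ for at most $(d_{U_r}/d_{U'}+\xi)\Pi N^{q-1}$ elements of $\mathcal T$, the densities being those of the cell $i_{a-1}i_a$. Now \eqref{eq:dual} and (R3) give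
\[
1-\hat y_{st}=1-y_{st}\le\mathbb E_{P'\sim D}\,\ell(P')\le\sum_{a=1}^q(\bar\ell_{i_{a-1}i_a}+2\tau)\le\hat\ell(P).
\]

\medskip\noindent\emph{Feasibility for light pairs.} Here $2\le q\le L$, and we may also assume $\hat y_{st}<1$. Then $st\in F_\theta$ for some $\theta$, the cell $i_0i_q$ is $\theta$-good, and $\hat y_{st}=\bar y^{\,\theta}_{i_0i_q}+3\tau$. We now let the ends vary. Let $W_0$ be $F_\theta$ or one of the $F_{\theta,r}$, with density $d(W_0)$ in the cell $i_0i_q$. The number of $(v'_0,\dots,v'_q)\in\prod_{a=0}^qV_{i_a}$ with $v'_{a-1}v'_a\in W_a$ for $1\le a\le q$ and $v'_0v'_q\in W_0$ is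
\begin{equation}\label{eq:countlight}
\prod_{a=0}^qd(W_a)\,N^{q+1}\pm2LR\rho N^{q+1}.
\end{equation}
Indeed, the $q+1$ indicators form a cycle of length $q+1\ge3$ on the variables, so no two of them depend on the same pair of variables. As before, (R1) lets us replace all $q+1\le2L$ of them by densities, at a cost of at most $R\rho N^2\cdot N^{q-1}$ each. At most $L^2N^q$ sequences have two equal entries.

Let $\mathcal T$ be the set of sequences with distinct entries, all $q$ consecutive pairs in $U'$, and $v_0'v_q'\in F_\theta$. With $\Pi'=d_{F_\theta}(i_0i_q)\Pi\ge\eta^{L+1}$ we get $|\mathcal T|\ge(1-2\xi)\Pi'N^{q+1}$ from \eqref{eq:countlight} and \eqref{eq:key}. For $s'\in V_{i_0}$, $t'\in V_{i_q}$ with $s't'\in F_\theta$ let $\mathcal T_{s't'}\subseteq\mathcal P_{s't'}$ be the part of $\mathcal T$ with ends $s',t'$. Some pairs may have few paths, as in Example~\ref{ex:hadamard}; call $s't'$ \emph{poor} if $|\mathcal T_{s't'}|<\xi\eta^{L+1}N^{q-1}$. The at most $N^2$ poor pairs account for at most $\xi\Pi'N^{q+1}\le2\xi|\mathcal T|\le\tau|\mathcal T|$ sequences. For a pair that is not poor, the uniform distribution on $\mathcal T_{s't'}$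 is spread, so \eqref{eq:dual} gives $\sum_{P'\in\mathcal T_{s't'}}(\ell(P')+y_{s't'})\ge|\mathcal T_{s't'}|$. Summing over these pairs, we see that the mean of $\ell(P')+y_{v_0'v_q'}$ over $\mathcal T$ is at least $1-\tau$. By \eqref{eq:countlight}, the hypothesis of (R3) holds with $\Pi'$ and $S=N^{q+1}$ for each of the $q$ edges and for the pair of ends. Hence
\[
1-\tau\le\sum_{a=1}^q(\bar\ell_{i_{a-1}i_a}+2\tau)+\bar y^{\,\theta}_{i_0i_q}+2\tau\le\hat\ell(P)+\hat y_{st}-\tau .
\]

\medskip\noindent\emph{Cost of the lengths.} Off the diagonal, $\hat\ell$ agrees with the matrix $1_{V\times V}-\sum(1-c_{ij})1_{X_{ij}\times X_{ji}}$, the sum running over the at most $k^2$ ordered pairs $(i,j)$ with $ij$ good. The matrix $\tilde u-1_U$ has zero diagonal, its sum over any rectangle is at most $\delta n^2$ in absolute value, and each unordered pair is counted twice. So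
\[
\sum_e\tilde u_e\hat\ell_e\le\sum_{e\in U}\hat\ell_e+\tfrac12(1+k^2)\delta n^2\le\sum_{e\in U}\hat\ell_e+T^2\delta n^2 .
\]
This is the only use of the cut-norm hypothesis. Since $\hat\ell\le1$, the edges of $U\setminus U'$ contribute at most $\alpha n^2/10$. At most $\rho n^2$ pairs meet $V_0$, at most $kN^2/2\le n^2/(2k)\le\rho n^2$ lie inside a part, and at most $\rho k^2N^2\le\rho n^2$ lie in cells that are not regular. At most $\eta n^2$ edges of $U'$ lie in cells with $d_{U'}<\eta$, and by (R2) at most $k^2\cdot2R\rho N\cdot N\le2R\rho n^2$ pairs in good cells have an end that is not typical toward the part of the other. These edges contribute at most $(5R\rho+\eta)n^2$. The remaining edges of $U'$ in a good cell $ij$ contribute at most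
\[
d_{U'}(ij)N^2(\bar\ell_{ij}+3\tau)=\sum_rr\tau\,d_{U_r}(ij)N^2+3\tau d_{U'}(ij)N^2 ,
\]
and the first term is at most the sum of $\ell_e$ over the $U'$-edges of the cell, as $\ell\ge r\tau$ on $U_r$. Over all cells this is at most $\sum_U\ell_e+3\tau n^2$.

\medskip\noindent\emph{Cost of the prices.} Heavy pairs contribute exactly $\sum h_{st}y_{st}$, and pairs with $h_{st}=0$ contribute nothing. A pair in $F_\theta$ that is not in a $\theta$-good cell meets $V_0$, lies inside a part, lies in a cell that is not regular, or lies in a cell with $d_{F_\theta}<\eta$. There are at most $(3\rho+\Theta\eta)n^2$ such pairs over all $\theta$, and each contributes at most $C$. For the pairs of $F_\theta$ in a $\theta$-good cell $ij$, \eqref{eq:level} and $y\ge r\tau$ on $F_{\theta,r}$ give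
\[
\sum h_{st}\hat y_{st}\le\tfrac\alpha{10}\theta\,d_{F_\theta}(ij)N^2(\bar y^{\,\theta}_{ij}+3\tau)\le\sum\bigl(h_{st}+\tfrac\alpha{10}\bigr)y_{st}+3\tau(C+1)d_{F_\theta}(ij)N^2 .
\]
Since $y\le1$, the total over all $\theta$ and all cells exceeds the corresponding $\sum h_{st}y_{st}$ by at most $\bigl(\frac\alpha{10}+3\tau(C+1)\bigr)n^2$.

By \eqref{eq:dualvalue}, the cost of $(\hat\ell,\hat y)$ exceeds $\Lambda_K(U,h)$ by at most
\[
\Bigl[T^2\delta+\tfrac\alpha{10}+5R\rho+\eta+3\tau+3C\rho+C\Theta\eta+\tfrac\alpha{10}+3\tau(C+1)\Bigr]n^2 .
\]
Each of the nine terms is at most $\alpha/10$ by the choice of constants. This proves \eqref{eq:goal} and the lemma. \hfill$\square$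

\section{Rounding the rigid paths}\label{sec:round}

A point of the matching polytope of $\Gamma$ is an average of matchings, and one of them is at least as large as the average. But a single one may load the edges of $G_0$ and the budgets $\nu(st)$ quite differently from the average. We need a matching that resembles the average in both respects, and we obtain it from many independent local choices whose effects cancel.

The case of two matchings $M_1,M_2$ shows how. Their symmetric difference consists of vertex-disjoint alternating paths and even cycles, and on each component we may keep the edges of $M_1$ or those of $M_2$, independently of the other components. On a path with vertices $e_0,e_1,e_2$ and edges $e_0e_1\in M_1$, $e_1e_2\in M_2$, the average $\frac12(M_1+M_2)$ has loads $\frac12,1,\frac12$, and the two choices have loads $1,1,0$ and $0,1,1$. The load changes only at the ends of a component, however long it is. The color counts are different: one long component could shift many edges of a color at once. So we first cut long components into short pieces by deleting a small fraction of the edges. A random choice then changes the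 count of color $st$ by about $\sqrt{\nu(st)}$, which is small against $\nu(st)$ because $st$ is heavy. An average of $2^J$ matchings is handled by merging in pairs, $J$ times.

\begin{lemma}\label{lem:round}
Let $\gamma\in(0,1)$ be rational and let $m'$ be a rational point of the matching polytope of $\Gamma$. In polynomial time one finds a matching $M$ of $\Gamma$ and vectors $r\ge0$ and $d$ on $E(\Gamma)$ with $M=m'-r+d$ such that:
\begin{enumerate}
\item[(a)] $|r|\le\gamma n^2/8+1$;
\item[(b)] the symmetric matrix $\Delta$ with $\Delta_{vw}=d(vw)$ for $vw\in E_0$ and $\Delta_{vw}=0$ otherwise satisfies $\|\Delta\|_\square\le4n^{7/4}$;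
\item[(c)] $\sum_{st\ \mathrm{heavy}}d(st)^2/\nu(st)\le400n^2/(\gamma C)$;
\item[(d)] $|M|\ge|m'|-\gamma n^2/8-1-n^{7/4}$.
\end{enumerate}
\end{lemma}

\begin{proof}
By Theorems~\ref{thm:matching} and~\ref{thm:gls}, write $m'=\sum_i\lambda_iM_i$ as a convex combination of at most $n^3+1$ matchings. Choose $J$ with $2n^5\le2^J\le4n^5$, round each $\lambda_i$ down to a multiple of $2^{-J}$, and give the missing weight to the empty matching. The result is $m^{(J)}=m'-r^*$ with $r^*\ge0$ and $|r^*|\le(n^3+1)2^{-J}n^2/4\le1$, and $m^{(J)}$ is the average of an explicit list of $2^J$ matchings.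

\medskip\noindent\emph{Merging at level $j=J,\dots,1$.} We have a list of $2^j$ matchings with average $m^{(j)}$, so $|m^{(j)}|\le n^2/4$. Group them arbitrarily into $2^{j-1}$ couples and let $a_j=\lceil4j^2/\gamma\rceil$. Consider a couple $M_1,M_2$. In each component of $M_1\triangle M_2$ with more than $a_j$ edges, number the edges consecutively $1,2,\dots$. Each numbered edge lies in one residue class modulo $a_j$, so some class contains at most $(|M_1|+|M_2|)/a_j$ numbered edges; delete these. Every numbered component loses at least one edge, and its remains are paths with fewer than $a_j$ edges, except that in a cycle the part after the last deleted edge joins the part before the first one, giving fewer than $2a_j$ edges. The components with at least one edge that are left are the \emph{pieces}: vertex-disjoint alternating paths or cycles with at most $2a_j$ edges.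

For each piece $\pi$ choose a sign $\chi_\pi$, and keep on $\pi$ the edges of $M_1$ if $\chi_\pi=1$ and those of $M_2$ if $\chi_\pi=-1$; keep also all edges of $M_1\cap M_2$, which meet no piece. This gives a matching $M_{12}$. If $M_1',M_2'$ are $M_1,M_2$ without the deleted edges, then comparing coordinates gives $2M_{12}=M_1'+M_2'+\sum_\pi\chi_\pi(1_{M_1\cap\pi}-1_{M_2\cap\pi})$. So the average of the $2^{j-1}$ new matchings is $m^{(j-1)}=m^{(j)}-r^{(j)}+d^{(j)}$, where $r^{(j)}\ge0$ is $2^{-j}$ times the sum of the indicators of the deleted edges,
\[
|r^{(j)}|\le\frac{|m^{(j)}|}{a_j}\le\frac{n^2}{4a_j},\qquad d^{(j)}=\sum_\pi\chi_\pi2^{-j}(1_{M_1\cap\pi}-1_{M_2\cap\pi}),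
\]
and $\pi$ runs over the pieces of all couples of the level. To choose the signs, we let them be independent and uniform and bound two expectations.

\medskip\noindent\emph{Loads.} Let $\Delta_j$ be the symmetric $V\times V$ matrix of the values $d^{(j)}(e)$, $e\in E_0$. An interior vertex of a path piece, and every vertex of a cycle piece, lies on one edge of $M_1\cap\pi$ and one of $M_2\cap\pi$. So $\Delta_j=\sum_\pi\chi_\pi A_\pi$, where $A_\pi$ is symmetric and vanishes except for entries $\pm2^{-j}$ at the positions $(v,w),(w,v)$ of the at most two end vertices $vw\in E_0$ of $\pi$. The cut norm is a maximum over exponentially many sets and cannot be tracked by conditional expectations; the polynomial $\operatorname{tr}\Delta_j^4\ge\|\Delta_j\|_{\mathrm{op}}^4$ can, and it bounds the cut norm through \eqref{eq:cutop}.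

An element of $E_0$ lies in at most one piece of each couple, so $\sum_\pi|A_\pi(v,w)|\le2^{j-1}2^{-j}=\frac12$ for all $v,w$. Each row of $A_\pi$ has absolute sum at most $2\cdot2^{-j}$. Let $S=\sum_\pi A_\pi^2$, a positive semidefinite matrix. Its norm is at most its largest absolute row sum, so
\[
\|S\|_{\mathrm{op}}\le\max_v\sum_\pi\sum_w|A_\pi(v,w)|\sum_{w'}|A_\pi(w,w')|\le\frac n2\cdot2^{1-j}=n2^{-j},
\]
and $\operatorname{tr}S=\sum_\pi\sum_{v,w}A_\pi(v,w)^2=2^{-j}\sum_{v,w}\sum_\pi|A_\pi(v,w)|\le\frac12n^22^{-j}$. Hence $\operatorname{tr}S^2\le\|S\|_{\mathrm{op}}\operatorname{tr}S\le\frac12n^34^{-j}$. In the expansion of $\mathbb E\operatorname{tr}\Delta_j^4$ over quadruples of pieces, the product of the signs has expectation $1$ for the patterns $(\pi,\pi,\pi,\pi)$ and, with $\pi\ne\sigma$, $(\pi,\pi,\sigma,\sigma)$, $(\pi,\sigma,\sigma,\pi)$, $(\pi,\sigma,\pi,\sigma)$, and expectation $0$ otherwise. The second and third patterns give $\operatorname{tr}(A_\pi^2A_\sigma^2)=\|A_\pi A_\sigma\|_F^2\ge0$, where $\|Z\|_F^2$ is the sum of the squared entries. For the last, the Cauchy--Schwarz inequality gives $|\operatorname{tr}(Z^2)|=|\sum_{v,w}Z_{vw}Z_{wv}|\le\|Z\|_F^2$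 with $Z=A_\pi A_\sigma$. Therefore
\begin{equation}\label{eq:fourth}
\mathbb E\operatorname{tr}\Delta_j^4\le3\sum_{\pi,\sigma}\operatorname{tr}(A_\pi^2A_\sigma^2)=3\operatorname{tr}S^2\le2n^34^{-j}.
\end{equation}

\medskip\noindent\emph{Colors.} We have $d^{(j)}(st)=\sum_\pi\chi_\pi c_\pi(st)$ with $|c_\pi(st)|\le2^{-j}z_\pi(st)$, where $z_\pi(st)\le2a_j$ is the number of edges of color $st$ in $\pi$. The sum $\sum_\pi z_\pi(st)$ is at most the total number $2^jm^{(j)}(st)$ of edges of color $st$ in the $2^j$ matchings. So $\mathbb E\,d^{(j)}(st)^2=\sum_\pi c_\pi(st)^2\le4^{-j}\cdot2a_j\cdot2^jm^{(j)}(st)$, and since $\nu\ge C$ on heavy pairs,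
\begin{equation}\label{eq:colors}
\mathbb E\sum_{st\ \mathrm{heavy}}\frac{d^{(j)}(st)^2}{\nu(st)}\le2^{1-j}a_j\frac{|m^{(j)}|}C\le2^{-1-j}a_j\frac{n^2}C .
\end{equation}

\medskip\noindent\emph{Fixing the signs.} Divide each of the two nonnegative random quantities in \eqref{eq:fourth} and \eqref{eq:colors} by its bound and add. The sum has expectation at most $2$, and it is an explicit polynomial of degree at most $4$ with rational coefficients in polynomially many signs. The method of conditional expectations finds signs for which it is at most $2$, and then each quantity is at most twice its bound.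

\medskip\noindent\emph{Totals.} Let $r=r^*+\sum_jr^{(j)}$, $d=\sum_jd^{(j)}$ and $M=m^{(0)}$, a single matching. Then $M=m'-r+d$ and $\Delta=\sum_j\Delta_j$. The growth of $a_j$ is chosen so that both $\sum_j1/a_j$ and $\sum_j(2^{-j}a_j)^{1/2}$ converge.

(a) $|r|\le1+\frac{n^2}4\sum_{j\ge1}\frac\gamma{4j^2}\le1+\frac{\gamma n^2}8$, as $\sum_jj^{-2}<2$.

(b) $\|\Delta_j\|_{\mathrm{op}}\le(4n^34^{-j})^{1/4}=\sqrt2\,n^{3/4}2^{-j/2}$, so $\|\Delta\|_{\mathrm{op}}\le\frac{\sqrt2}{\sqrt2-1}n^{3/4}\le4n^{3/4}$; apply \eqref{eq:cutop}.

(c) The square root of the left side is a weighted Euclidean norm of $(d(st))_{st}$. By the triangle inequality and $a_j\le5j^2/\gamma$ it is at most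
\[
\sum_j\bigl(2^{-j}a_jn^2/C\bigr)^{1/2}\le n\Bigl(\frac5{\gamma C}\Bigr)^{1/2}\sum_{j\ge1}j2^{-j/2},
\]
where $\sum_{j\ge1}j2^{-j/2}=4+3\sqrt2<8.3$ and $5\cdot8.3^2<400$.

(d) Every edge of $\Gamma$ has two ends, so $2|M|=\sum_{e\in E_0}M(e)=2|m'|-2|r|+\frac12\sum_{v,w}\Delta_{vw}\ge2|m'|-2|r|-2n^{7/4}$ by (b); now use (a).
\end{proof}

\section{Proof of Theorem~\ref{thm:additive}}\label{sec:proof}

Put $L=\lceil8/\alpha\rceil$, $\gamma=\alpha/10$ and $C=\lceil100/\gamma^3\rceil$. Let $K,\delta,n_1$ be given by Lemma~\ref{lem:spread} for $\alpha/8$, $L$, $C$, and increase $K$ to an integer; this is allowed since $\Lambda_K$ is nondecreasing in $K$. Let $A,\zeta^*$ be given by Lemma~\ref{lem:nibble} for $r=L+1$ and $\epsilon=\alpha/8$, and put $\zeta=4L^3KC/n$. We assume that $n\ge n_1$, $4n^{7/4}\le\delta n^2$, $\zeta\le\zeta^*$ and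
\begin{equation}\label{eq:large}
1+n^{7/4}+2A\sqrt\zeta\,n^2\le\alpha n^2/2 ;
\end{equation}
this holds for $n$ above a constant depending on $\alpha$, and smaller instances are solved by exhaustive search. The algorithm uses Lemma~\ref{lem:spread} only through the integer $K$ and this threshold; it never computes a regular partition. We route $F_1$ directly. By Section~\ref{sec:residual} it remains to find a residual solution of size at least $\mathrm{OPT}_0-\alpha n^2$.

\medskip\noindent\textbf{Step 1: the relaxation.} Maximize $|m|+\sum_Px_P$ over $m$ in the matching polytope of $\Gamma$ and $x_P\ge0$ for the flexible paths $P$ contained in $G_0$, subject to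
\[
m(e)+\sum_{P\ni e}x_P\le1\ \ (e\in E_0),\qquad m(st)+x(st)\le\nu(st)\ \ (st\text{ heavy}),\qquad x(st)\le\nu(st)\ \ (st\text{ light}).
\]
There are at most $n^3+Ln^{L+1}$ variables, and the constraints are those of Theorem~\ref{thm:matching} and polynomially many explicit ones. By Theorem~\ref{thm:gls} we find an optimal rational solution $(m,x)$; let $Z$ be its value. In an optimal residual solution at most $|E_0|/L\le\alpha n^2/16$ paths are longer than $L$. Each of the other paths has length at least $2$ and so is rigid or flexible; the rigid ones give a matching $m$, the flexible ones an integral $x$. Hence $Z\ge\mathrm{OPT}_0-\alpha n^2/16$. Adding the edge constraints gives $2Z\le|E_0|$, so $Z\le n^2/4$.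

\medskip\noindent\textbf{Step 2: rounding $m$.} We scale the solution by $1-\gamma$ to leave a slack of $\gamma\nu(st)$ in each budget, which will absorb the fluctuations of the rounding. Let $m'=(1-\gamma)m$, a convex combination of $m$ and the empty matching, and $h_{st}=(1-\gamma)x(st)$. Let $u_e=1-m'(e)\ge0$ on $E_0$ and $u_e=0$ elsewhere. As $(1-\gamma)\sum_{P\ni e}x_P\le(1-\gamma)(1-m(e))\le u_e$ on $E_0$, the flow $(1-\gamma)x$ shows $\Lambda(u,h)\ge(1-\gamma)\sum_Px_P$.

Apply Lemma~\ref{lem:round} to $m'$ and obtain $M,r,d,\Delta$. Let $U$ be the set of $e\in E_0$ not covered by $M$, so that $1_U(e)=1-M(e)$ on $E_0$. Let $\tilde u_e=u_e+r(e)$ on $E_0$ and $\tilde u_e=0$ elsewhere. Then $\tilde u\ge u\ge0$, and on $E_0$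
\[
\tilde u_e=1-(m'-r)(e)=1-M(e)+d(e)=1_U(e)+d(e).
\]
So $\tilde u-1_U=\Delta$ and $\|\tilde u-1_U\|_\square\le4n^{7/4}\le\delta n^2$. Light pairs have $h_{st}\le\nu(st)<C$. Lemma~\ref{lem:spread} and the monotonicity of $\Lambda$ in the capacities give
\begin{equation}\label{eq:step2}
\Lambda_K(U,h)\ge\Lambda(\tilde u,h)-\tfrac\alpha8n^2\ge(1-\gamma)\sum_Px_P-\tfrac\alpha8n^2 .
\end{equation}

\medskip\noindent\textbf{Step 3: budgets.} The matching $M$ and the demands $h$ together may exceed $\nu$. For heavy $st$ let $O_{st}=(M(st)+h_{st}-\nu(st))^+$ be the overdraft. From $m'(st)+h_{st}\le(1-\gamma)\nu(st)$, $M(st)\le m'(st)+d(st)$ and \eqref{eq:amgm} with $a=\gamma\nu(st)$,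
\[
O_{st}\le(d(st)-\gamma\nu(st))^+\le\frac{d(st)^2}{4\gamma\nu(st)},\qquad\text{so}\qquad\sum_{st}O_{st}\le\frac{100n^2}{\gamma^2C}\le\gamma n^2
\]
by Lemma~\ref{lem:round}(c) and the choice of $C$. For each heavy $st$ with $M(st)>\nu(st)$ drop $M(st)-\nu(st)\le O_{st}$ edges of color $st$ from $M$. The resulting matching $M^*$ has $M^*(st)=\min(M(st),\nu(st))$ and, by Lemma~\ref{lem:round}(d),
\begin{equation}\label{eq:mstar}
|M^*|\ge|M|-\gamma n^2\ge(1-\gamma)|m|-\tfrac98\gamma n^2-1-n^{7/4}.
\end{equation}
The remaining budgets are the nonnegative integers $b_{st}=\nu(st)-M^*(st)$ for heavy and $b_{st}=\nu(st)$ for light pairs. For light pairs $h_{st}\le b_{st}$. For heavy pairs $h_{st}\le b_{st}+O_{st}$: if $M(st)\le\nu(st)$, then $O_{st}=(h_{st}-b_{st})^+$; otherwise $b_{st}=0$ and $O_{st}>h_{st}$. Take an optimal flow for $\Lambda_K(U,h)$ and multiply the flow of each pair with $h_{st}>b_{st}$ by $b_{st}/h_{st}$. This respects the capacities, the spread constraints, which are homogeneous in the flow of a pair, and the demands $b$, and it loses at most $h_{st}-b_{st}\le O_{st}$ for the pair $st$. Thus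
\begin{equation}\label{eq:step3}
\Lambda_K(U,b)\ge\Lambda_K(U,h)-\gamma n^2 .
\end{equation}

\medskip\noindent\textbf{Step 4: rounding the flexible flow.} The program defining $\Lambda_K(U,b)$ has polynomial size; let $x'$ be an optimal rational solution. Paths with $x'_P>0$ lie in $U$ and have length at least $2$, so $\sum_{st}x'(st)\le|U|/2\le n^2/4$; and a path ending at $s$ uses an edge at $s$, so $\sum_tx'(st)\le n$ for each $s$. For each $st$ with $x'(st)>0$ introduce $k_{st}=\lceil x'(st)\rceil$ \emph{tokens}; $k_{st}\le b_{st}$ because $b_{st}$ is an integer. Form the hypergraph whose vertices are the elements of $U$ and the tokens, with a hyperedge $E(P)\cup\{\text{token}\}$ of weight $x'_P/k_{st}$ for each $P\in\mathcal P_{st}$ with $x'_P>0$ and each token of $st$. A matching in it is a family of edge-disjoint paths in $U$ with at most $k_{st}$ paths for the pair $st$. The edge sizes lie in $[3,L+1]$. The degree is $x'(st)/k_{st}\le1$ at a token of $st$ and $\sum_{P\ni e}x'_P\le1$ at $e\in U$. The total weight is $\Lambda_K(U,b)$, and there are at most $|U|+\sum(x'(st)+1)\le2n^2$ vertices, the sum running over the at most $n^2/2$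 pairs with $x'(st)>0$.

We claim that all codegrees are at most $\zeta=4L^3KC/n$. Two tokens have codegree $0$. Consider a token of $st$ and $e\in U$. For a path of length $q\ge2$ in $\mathcal P_{st}$, fixing the position and direction of $e$ on it, in at most $2L$ ways, determines at least one of the $q-1$ internal vertices. So at most $2Ln^{q-2}$ such paths contain $e$, each with weight $x'_P/k_{st}\le Kn^{-(q-1)}$, and the sum over $q$ is at most $2L^2K/n\le\zeta$.

For $e\ne e'$ in $U$ the codegree is $\sum_{P\ni e,e'}x'_P$. Fix a linear order on $V$ and read every path from its smaller end. Fix $q$ and the positions and directions of $e,e'$ on the path; there are at most $L\cdot(2L)^2=4L^3$ such patterns, and each determines the vertices at three or four positions. We bound the weight of the paths with a given pattern by $KC/n$, using $x'_P\le Kn^{-(q-1)}x'(st)$.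
\begin{itemize}
\item If neither end is determined, at least three internal vertices are. Each pair $st$ has at most $n^{q-4}$ such paths, and the weight is at most $Kn^{-(q-1)}n^{q-4}\sum_{st}x'(st)\le K/n$.
\item If exactly one end $s$ is determined, at least two internal vertices are, and the weight is at most $Kn^{-(q-1)}n^{q-3}\sum_tx'(st)\le K/n$.
\item If both ends are determined and $q\ge3$, then $e,e'$ are the first and the last edge, the internal vertices at the positions $1\ne q-1$ are determined, and the weight is at most $Kn^{-(q-1)}n^{q-3}x'(st)\le K/n$.
\item If both ends are determined and $q=2$, there is one path. It is flexible, so $st$ is light and $x'(st)\le\nu(st)<C$; the weight is at most $KC/n$.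
\end{itemize}
By Lemma~\ref{lem:nibble} we find edge-disjoint paths in $U$, at most $b_{st}$ for each pair $st$, whose number is at least
\begin{equation}\label{eq:step4}
\bigl(1-\tfrac\alpha8\bigr)\Lambda_K(U,b)-2A\sqrt\zeta\,n^2\ge\Lambda_K(U,b)-\tfrac\alpha{32}n^2-2A\sqrt\zeta\,n^2 .
\end{equation}

\medskip\noindent\textbf{The output.} The rigid paths given by $M^*$ are edge-disjoint and use only edges covered by $M$, which lie outside $U$. A heavy pair receives at most $M^*(st)+b_{st}=\nu(st)$ paths and a light pair at most $\nu(st)$. So these paths and those of Step 4 form a feasible residual solution. By \eqref{eq:step2}, \eqref{eq:mstar}, \eqref{eq:step3}, \eqref{eq:step4} and \eqref{eq:large}, its size is at least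
\[
(1-\gamma)Z-\tfrac{17}8\gamma n^2-\bigl(\tfrac18+\tfrac1{32}\bigr)\alpha n^2-\tfrac12\alpha n^2 .
\]
Since $\gamma Z\le\gamma n^2/4$, $\gamma=\alpha/10$ and $Z\ge\mathrm{OPT}_0-\alpha n^2/16$, this is at least
\[
\mathrm{OPT}_0-\Bigl(\frac1{16}+\frac{19}{80}+\frac5{32}+\frac12\Bigr)\alpha n^2\ge\mathrm{OPT}_0-\alpha n^2 ,
\]
because $\frac1{16}+\frac{19}{80}+\frac5{32}=\frac{73}{160}<\frac12$. Every step is deterministic and polynomial for fixed $\alpha$. This proves Theorem~\ref{thm:additive}, and with it Theorem~\ref{thm:ptas} and Corollary~\ref{cor:apx}. \hfill$\square$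

\begin{thebibliography}{9}

\bibitem{greedy}
\emph{Greedy edge-disjoint paths in complete graphs},
\texttt{http://dopal.cs.uec.ac.jp/okamotoy/PDF/2003/wg2003.pdf}.

\bibitem{gls}
Gr\"otschel, Lov\'asz and Schrijver,
\emph{Geometric Algorithms and Combinatorial Optimization}.

\bibitem{ks}
Koml\'os and Simonovits, survey, 1996.

\bibitem{pr}
Padberg and Rao, 1982.

\end{thebibliography}
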